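\title{Regular Languages Expressible by Word Equations}

\begin{abstract}
A word equation expresses the language of all values that one of its variables takes in solutions. We show that every regular language expressible in this way has a regular expression in which each starred sub-expression is the whole alphabet or denotes a set of pairwise commuting words. Over an alphabet with at least two letters this property characterizes the expressible regular languages, and so does the absence of a forbidden pattern in a deterministic automaton, which can be tested in polynomial time. The proof combines an insertion lemma, valid for all expressible languages, with Simon's factorization forest theorem.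
\end{abstract}

\section{Word equations and stars}\label{sec:question}

Let $\Sigma$ be a finite nonempty alphabet of \emph{constants} and $\Xi$ a finite alphabet of \emph{variables}, disjoint from $\Sigma$. A \emph{word equation} is a pair $U=V$ with $U,V\in(\Sigma\cup\Xi)^*$. A \emph{solution} is a morphism $h:(\Sigma\cup\Xi)^*\to\Sigma^*$ that fixes every constant and satisfies $h(U)=h(V)$; variables may be sent to the empty word $\varepsilon$. If the variable $X$ occurs in the equation, the language \emph{expressed via $X$} is
\[
\{\,h(X) : h \text{ is a solution of } U=V\,\}.
\]
Thus the other variables are quantified existentially. We write $\mathrm{WE}$ for the class of languages over $\Sigma$ that are expressed by some equation via some variable. For instance, $X=w$ expresses $\{w\}$ for $w\in\Sigma^*$, the equation $X=X$ expresses $\Sigma^*$, and $Yaa=X$ expresses $\Sigma^*aa$. The equation $X=YY$ expresses the set of squares, which is not regular when $|\Sigma|\ge 2$. This paper determines which \emph{regular} languages belong to $\mathrm{WE}$.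

Equations can also express repetition, through commutation. A nonempty word is \emph{primitive} if it is not of the form $z^k$ with $k\ge2$; every nonempty word is a power of a unique primitive word, its \emph{primitive root}. A language $K$ is \emph{pairwise commutative} if $uv=vu$ for all $u,v\in K$.

\begin{lemma}\label{lem:commute}
Two nonempty words commute if and only if they have the same primitive root. A language is pairwise commutative if and only if it is contained in $z^*$ for some word $z$.
\end{lemma}

The first statement is a standard fact. For the second, powers of $z$ commute; conversely, if $K$ is pairwise commutative, take $z=\varepsilon$ when $K\subseteq\{\varepsilon\}$, and otherwise let $z$ be the primitive root of a nonempty word of $K$, which by the first statement is the root of all of them. In particular, for primitive $z$ the equation $Xz=zX$ expresses $z^*$.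

By Karhum\"aki et al.~\cite{Karhumaki}, the class $\mathrm{WE}$ is closed under union, concatenation and finite perturbation, it is not closed under complementation or Kleene star, and it contains $K^*$ whenever $|K|=1$. We use the following part, and only for alphabets with at least two letters (Remark~\ref{rem:unary} shows that for union this restriction is necessary).

\begin{proposition}[\cite{Karhumaki}]\label{prop:closure}
Let $|\Sigma|\ge2$. Then $\mathrm{WE}$ is closed under union and concatenation, and $z^*\in\mathrm{WE}$ for every word $z$.
\end{proposition}

A regular expression is built from $\emptyset$, $\varepsilon$ and the letters by union $+$, concatenation and star, and $L(Y)$ is the language that $Y$ denotes. The symbol $\Sigma$ also stands for the expression for the whole alphabet, the sum of all letters. By Proposition~\ref{prop:closure} only the star can lead out of $\mathrm{WE}$, and two kinds of star look harmless: $\Sigma^*$, and stars that stay inside some $z^*$.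

\begin{definition}\label{def:good}
A regular expression is \emph{good} if each of its sub-expressions $Y^*$ has $Y=\Sigma$ or $L(Y)$ pairwise commutative.
\end{definition}

The following is posed as an open problem in \cite{Problem}.

\medskip
\noindent\textbf{Question.} \emph{Let $L$ be a regular language. Suppose that every regular expression for $L$ has a sub-expression $Y^*$ such that $L(Y)$ is not pairwise commutative and $Y\ne\Sigma$. Does it follow that $L\notin\mathrm{WE}$?}
\medskip

Equivalently: does every regular language in $\mathrm{WE}$ have a good expression? The quantifier over all expressions matters. Over $\Sigma=\{a,b\}$ the expression $(a^*b)^*$ is not good, since $b$ and $ab$ do not commute, but it denotes the same language as the good expression $\varepsilon+\Sigma^*b$ (cut a word ending in $b$ after each $b$). One is inclined to answer yes, because an equation seems to have only two ways of dealing with a long stretch of text: to leave it unconstrained, or to force it to overlap itself and be periodic. But an equation may impose non-regular conditions such as $X=YY$ on its hidden variables, and these might conceivably combine into a regular condition of a third kind. A proof must therefore extract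 from an arbitrary equation a property of the language, and then build an expression from that property alone.

\section{The characterization}\label{sec:statement}

A \emph{complete deterministic finite automaton} (complete DFA) $A=(Q,q_0,F)$ consists of a finite set $Q$ of states, a state $q\cdot a$ for each $q\in Q$ and $a\in\Sigma$, an initial state $q_0$ and a set $F\subseteq Q$ of final states. Reading letter by letter defines $q\cdot w$ for every word $w$, and $A$ accepts $\{w:q_0\cdot w\in F\}$. A state $q$ is \emph{reachable} if $q=q_0\cdot\alpha$ for some word $\alpha$. Let $\tau(w)$ be the map $q\mapsto q\cdot w$. These maps, composed from left to right, form a finite monoid $M$, the \emph{transition monoid}, and $\tau:\Sigma^*\to M$ is a surjective morphism. We write $q\cdot x$ for the image of $q$ under $x\in M$, so that $q\cdot xy=(q\cdot x)\cdot y$ and $q\cdot\tau(w)=q\cdot w$. An element $e\in M$ is \emph{idempotent} if $e^2=e$.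

\begin{definition}\label{def:three}
\begin{itemize}
\item A \emph{forbidden pattern} in $A$ consists of states $q,r$ and words $u,v,\delta,\beta$ with
\[
uv\ne vu,\quad q\cdot u=q\cdot v=q,\quad r\cdot u=r\cdot v=r,\quad q\cdot\delta=r,\quad q\cdot\beta\in F,\quad r\cdot\beta\notin F
\]
(see Figure~\ref{fig:pattern}).
\item An idempotent $e\in M$ is \emph{cyclic} if $\tau^{-1}(e)$ is pairwise commutative, and \emph{non-cyclic} otherwise.
\item A \emph{basic product} is a language $K_1\cdots K_n$, $n\ge 1$, in which each $K_j$ has one of the forms $\{w\}$, $\Sigma^*$, $z^*$ with $w,z\in\Sigma^*$. The class of all finite unions of basic products, including the empty union $\emptyset$, is denoted by $\mathcal{B}$.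
\end{itemize}
\end{definition}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth]
\node[circle,draw] (q) at (0,0) {$q$};
\node[circle,draw] (r) at (3.2,0) {$r$};
\node (f) at (0,-1.6) {$q\cdot\beta\in F$};
\node (g) at (3.2,-1.6) {$r\cdot\beta\notin F$};
\draw[->] (q) -- node[above] {$\delta$} (r);
\draw[->] (q) -- node[right] {$\beta$} (f);
\draw[->] (r) -- node[left] {$\beta$} (g);
\path[->] (q) edge[loop left] node {$u$} (q) edge[loop above] node {$v$} (q);
\path[->] (r) edge[loop right] node {$u$} (r) edge[loop above] node {$v$} (r);
\end{tikzpicture}
\caption{The forbidden pattern. Arrows are paths labeled by words. Two noncommuting words $u,v$ loop at both $q$ and $r$, the state $r$ can be reached from $q$, and some word $\beta$ is accepted from $q$ but rejected from $r$.}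
\label{fig:pattern}
\end{figure}

\begin{theorem}\label{thm:main}
Let $L\subseteq\Sigma^*$ be regular, let $A=(Q,q_0,F)$ be a complete DFA for $L$ in which all states are reachable, and let $\tau:\Sigma^*\to M$ be the morphism onto its transition monoid. Consider the following conditions.
\begin{itemize}
\item[(1)] $L\in\mathrm{WE}$.
\item[(2)] $A$ has no forbidden pattern.
\item[(3)] For every non-cyclic idempotent $e\in M$ and all $p,x,s\in M$: if $q_0\cdot pes\in F$, then $q_0\cdot pexes\in F$.
\item[(4)] $L$ is a finite union of basic products.
\item[(5)] $L$ has a good regular expression.
\end{itemize}
Then $(1)\Rightarrow(2)\Rightarrow(3)\Rightarrow(4)\Leftrightarrow(5)$. If $|\Sigma|\ge2$, then also $(4)\Rightarrow(1)$, so that all five conditions are equivalent.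
\end{theorem}

The contrapositive of $(1)\Rightarrow(5)$ answers the Question: yes. For $|\Sigma|\ge2$ the converse holds as well, so its hypothesis describes exactly the regular languages outside $\mathrm{WE}$. For $|\Sigma|=1$ every language is pairwise commutative, every expression is good, and the hypothesis is never met.

A language is \emph{thin} if some word is not a factor of any of its words.

\begin{corollary}\label{cor:main}
Let $|\Sigma|\ge2$.
\begin{itemize}
\item[(a)] Given a DFA for $L$, it is decidable in polynomial time whether $L\in\mathrm{WE}$.
\item[(b)] A thin regular language is in $\mathrm{WE}$ if and only if it is a finite union of products of languages of the forms $\{w\}$ and $z^*$.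
\end{itemize}
\end{corollary}

\section{Inserting a word into a solution}\label{sec:insertion}

In a solved equation the two sides are one word $W=h(U)=h(V)$, cut into pieces in two ways, and the number of cuts is bounded by the size of the equation however long $W$ is. If we edit $W$ by a rule that looks only at a short window, and that window never contains a cut, then the rule acts on each piece separately and acts in the same way on all copies of the value of a variable. The edited pieces are again a solution.

Positions in a word $Z$ are numbered from $0$, and $Z[i,j)$ is the factor occupying positions $i,\dots,j-1$. \emph{Gap $g$}, for $0\le g\le|Z|$, is the place just after the prefix of length $g$. A word $t$ \emph{occurs at $P$} if $Z[P,P+|t|)=t$, and this occurrence \emph{straddles} gap $g$ if $P<g<P+|t|$. For a solution $h$ of $U=V$, the \emph{cuts} of $W$ are the gaps $|h(U')|$ and $|h(V')|$, where $U'$ and $V'$ range over the proper nonempty prefixes of $U$ and $V$. There are at most $|U|+|V|$ cuts.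

Fix a word $t=t't''$ with $t',t''$ nonempty, and a word $\delta$. For a word $Z$ let $g_1<\dots<g_s$ be the gaps of the form $P+|t'|$ with $t$ occurring at $P$ in $Z$, and put
\[
\varrho(Z)=Z[0,g_1)\;\delta\;Z[g_1,g_2)\;\delta\cdots\delta\;Z[g_s,|Z|),
\]
with $\varrho(Z)=Z$ if $t$ does not occur. So $\delta$ is inserted between $t'$ and $t''$ in every occurrence of $t$. The gaps are read off from $Z$ before anything is inserted, so the definition makes sense even if occurrences overlap.

\begin{example}\label{ex:edit}
The equation $XaY=YXa$ has the solution $h(X)=baa$, $h(Y)=baaa$, with $W=baa|a|baa|a$, where the bars are the cuts $3,4,7$. Let $\delta=c$. For $t'=b$, $t''=a$ the occurrences of $t=ba$, at $0$ and $4$, straddle no cut. The edited values $\varrho(baa)=bcaa$ and $\varrho(baaa)=bcaaa$ form a solution, both sides being $bcaaabcaaa$. For $t'=t''=a$ the occurrence of $t=aa$ at $2$ straddles the cut $3$: it lies inside $h(Y)$ on the right-hand side, but inside no single piece on the left-hand side. Now $\varrho(baa)=baca$ and $\varrho(baaa)=bacaca$, the left side begins with $bacaa$, the right side with $bacac$, and the equation fails.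
\end{example}

\begin{lemma}\label{lem:edit}
Let $h$ be a solution of $U=V$, let $W=h(U)=h(V)$ and $D=|U|+|V|$.
\begin{itemize}
\item[(a)] For each $m\ge1$, at most $D(m-1)$ words of length $m$ have an occurrence in $W$ that straddles a cut.
\item[(b)] If no occurrence of $t=t't''$ in $W$ straddles a cut, then the morphism $h'$ that fixes constants and has $h'(Y)=\varrho(h(Y))$ for each variable $Y$ is a solution.
\end{itemize}
\end{lemma}

\begin{proof}
(a) An occurrence of length $m$ that straddles the cut $g$ starts at one of the $m-1$ positions $g-m+1,\dots,g-1$, and the starting position determines the word.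

(b) Let $Z=Z_1\cdots Z_n$, put $b_j=|Z_1\cdots Z_j|$ and $b_0=0$, and suppose that no occurrence of $t$ in $Z$ straddles any $b_j$. For an occurrence at $P$ take $j$ with $b_{j-1}\le P<b_j$. As it does not straddle $b_j$, we have $P+|t|\le b_j$, so it lies inside $Z_j$. Hence the occurrences of $t$ in $Z$ are exactly those inside the factors $Z_j$, and since $t'$ and $t''$ are nonempty, their insertion gaps lie strictly between $b_{j-1}$ and $b_j$. Therefore $\varrho(Z)=\varrho(Z_1)\cdots\varrho(Z_n)$. Because $|t|\ge2$, we have $\varrho(a)=a$ for $a\in\Sigma$, so $h'(\sigma)=\varrho(h(\sigma))$ holds for constants $\sigma$ as well as for variables. Applying the product formula to the factorizations of $W$ into the images of the symbols of $U$ and of $V$ gives $h'(U)=\varrho(W)=h'(V)$. (If a side is empty, then $W=\varepsilon=\varrho(W)$.)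
\end{proof}

This already settles the smallest case of a star that is not good.

\begin{example}\label{ex:ab}
Let $\Sigma=\{a,b,c\}$. Then $\{a,b\}^*\notin\mathrm{WE}$. Suppose that $U=V$ expresses it via $X$, put $D=|U|+|V|$, and choose $m\ge2$ with $2^m>D(m-1)$. Let $w$ be a concatenation of all $2^m$ words of length $m$ over $\{a,b\}$, and let $h$ be a solution with $h(X)=w$. By Lemma~\ref{lem:edit}(a), one of these words, $t$, has no occurrence in $W$ that straddles a cut. Split $t$ after its first letter and take $\delta=c$. By Lemma~\ref{lem:edit}(b), $\varrho(w)\in\{a,b\}^*$. But $t$ occurs in $w$, so $\varrho(w)$ contains $c$.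
\end{example}

The argument uses that two letters produce exponentially many windows, while the cuts spoil only linearly many. It does not control how often $\delta$ is inserted. That matters for the language of words of even length over $\{a,b\}$: we would insert $\delta=a$, and if $t$ occurs an even number of times, then $\varrho(w)$ has even length and there is no contradiction. We therefore want a word $w$ with many windows, each occurring exactly once. In general $w$ must be assembled from two words $u,v$ rather than two letters, between a fixed prefix and suffix. A counting argument provides it: a repeated factor that spans about $n$ blocks fixes about $n$ binary choices, whereas its two positions can be chosen in only polynomially many ways.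

\begin{lemma}\label{lem:unique}
Let $\alpha,\beta\in\Sigma^*$, let $u\ne v$ be words with $|u|=|v|=\ell\ge1$, and let $\kappa\ge1$ be an integer. For all large $n$ there are $y_1,\dots,y_{\kappa n}\in\{u,v\}$ such that every factor of length $n\ell$ of $\alpha y_1\cdots y_{\kappa n}\beta$ occurs in it exactly once.
\end{lemma}

\begin{proof}
Put $k=\kappa n$ and $m=n\ell$. Each of the $2^k$ sequences $(y_j)$ gives a word $w$ of length $N=|\alpha|+|\beta|+k\ell$, and since $|u|=|v|$, the positions occupied by the block $y_j$ do not depend on the sequence. Fix $0\le P<P'\le N-m$ and count the sequences with
\begin{equation}\label{eq:repeat}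
w[P,P+m)=w[P',P'+m).
\end{equation}
Let $I=\{P',\dots,P'+m-1\}$ and let $J$ be the set of indices $j$ such that the block $y_j$ lies inside $I$; it depends only on $P'$. Of the $m$ positions in $I$, at most $|\alpha|+|\beta|$ lie in $\alpha$ or $\beta$. A block that meets $I$ without lying inside it contains the first or the last position of $I$, so at most $2\ell$ positions of $I$ lie in such blocks. All others lie in blocks indexed by $J$. Hence $|J|\ell\ge n\ell-|\alpha|-|\beta|-2\ell$, that is, $|J|\ge n-c_0$ with $c_0=(|\alpha|+|\beta|)/\ell+2$.

Let two sequences satisfy \eqref{eq:repeat} and agree outside $J$, and let $w,w'$ be their words. We show by induction on $i$ that the letters $w_i$ and $w'_i$ at position $i$ agree. If $i$ is not in a block indexed by $J$, this holds by assumption. Otherwise $i\in I$, and \eqref{eq:repeat} and the induction hypothesis give $w_i=w_{i-(P'-P)}=w'_{i-(P'-P)}=w'_i$. So $w=w'$, and since $u\ne v$ the sequences coincide. Thus at most $2^{k-|J|}\le2^{k-n+c_0}$ sequences satisfy \eqref{eq:repeat}.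

There are at most $N^2$ pairs $(P,P')$, so at most $N^2\,2^{c_0-n}\,2^k$ sequences satisfy \eqref{eq:repeat} for some pair. As $N=|\alpha|+|\beta|+\kappa\ell n$ is linear in $n$ and $c_0$ does not depend on $n$, we have $N^2\,2^{c_0-n}<1$ for large $n$, and some sequence satisfies \eqref{eq:repeat} for no pair.
\end{proof}

The main tool follows. It holds for every language in $\mathrm{WE}$, regular or not.

\begin{lemma}[Insertion Lemma]\label{lem:insertion}
Let $L\in\mathrm{WE}$, let $\alpha,\beta,\delta\in\Sigma^*$, and let $u\neq v$ be words with $|u|=|v|=\ell\ge1$. If $\alpha\{u,v\}^*\beta\subseteq L$, then there are $\lambda,\mu\in\{u,v\}^+$ with $\alpha\lambda\delta\mu\beta\in L$.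
\end{lemma}

\begin{proof}
Let $U=V$ express $L$ via $X$, and put $D=|U|+|V|$. Apply Lemma~\ref{lem:unique} with $\kappa=1+D\ell$ and a large $n\ge2$. With $m=n\ell$ and $k=\kappa n=n+Dm$, we obtain $w=\alpha y_1\cdots y_k\beta\in L$ in which every factor of length $m$ occurs exactly once. The windows
\[
t_j=y_{j+1}\cdots y_{j+n}\qquad(0\le j\le k-n=Dm)
\]
have length $m$ and start at different positions of $w$, so they are $Dm+1$ distinct words. Let $h$ be a solution with $h(X)=w$. Since $Dm+1>D(m-1)$, Lemma~\ref{lem:edit}(a) gives $j$ such that no occurrence of $t=t_j$ in $h(U)$ straddles a cut. Put $t'=y_{j+1}$ and $t''=y_{j+2}\cdots y_{j+n}$, which is nonempty because $n\ge2$. By Lemma~\ref{lem:edit}(b), $\varrho(w)\in L$, and since $t$ occurs in $w$ exactly once,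
\[
\varrho(w)=\alpha\,y_1\cdots y_{j+1}\;\delta\;y_{j+2}\cdots y_k\,\beta .
\]
Take $\lambda=y_1\cdots y_{j+1}$ and $\mu=y_{j+2}\cdots y_k$.
\end{proof}

Over $\{a,b\}$ the words of even length are now excluded from $\mathrm{WE}$: take $u=aa$, $v=bb$, $\delta=a$, $\alpha=\beta=\varepsilon$. The hypothesis $u\ne v$ cannot be dropped: $(ab)^*$ is expressed by $Xab=abX$, and for $u=v=ab$, $\delta=a$ and empty $\alpha,\beta$ the word $\lambda\delta\mu$ has odd length. The lemma does not let us choose where $\delta$ lands, since the cuts decide which window is available. The forbidden pattern is shaped so that the place does not matter.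

\section{From the equation to the automaton and its monoid}\label{sec:pattern}

\begin{proof}[Proof of $(1)\Rightarrow(2)$]
Let $L\in\mathrm{WE}$ and suppose that $q,r,u,v,\delta,\beta$ form a forbidden pattern. Since $q$ is reachable, there is $\alpha$ with $q_0\cdot\alpha=q$; this is the only use of reachability. The words $u$ and $v$ may have different lengths, so we pass to $u_1=uv$ and $v_1=vu$, which are distinct, of equal positive length, and loop at $q$ and at $r$. Every word of $\alpha\{u_1,v_1\}^*\beta$ leads from $q_0$ to $q\cdot\beta\in F$, so $\alpha\{u_1,v_1\}^*\beta\subseteq L$. Lemma~\ref{lem:insertion} gives $\lambda,\mu\in\{u_1,v_1\}^+$ with $\alpha\lambda\delta\mu\beta\in L$. But $q_0\cdot\alpha\lambda=q$, $q\cdot\delta=r$, $r\cdot\mu=r$ and $r\cdot\beta\notin F$, a contradiction.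
\end{proof}

To use (2) we need pairs of states with common loops, and idempotents supply them: a word $u$ with $\tau(u)=e$ loops at every state of the form $q'\cdot e$, because $(q'\cdot e)\cdot u=q'\cdot e^2=q'\cdot e$.

\begin{proof}[Proof of $(2)\Rightarrow(3)$]
Let $e$ be a non-cyclic idempotent, choose $u,v\in\tau^{-1}(e)$ with $uv\ne vu$, and let $p,x,s\in M$ with $q_0\cdot pes\in F$. Put $q=q_0\cdot pe$ and $r=q\cdot xe$. Both states have the form $q'\cdot e$, so $u$ and $v$ loop at both. As $\tau$ is surjective, there are words $\delta,\beta$ with $\tau(\delta)=xe$ and $\tau(\beta)=s$. Then $q\cdot\delta=r$ and $q\cdot\beta=q_0\cdot pes\in F$. Since there is no forbidden pattern, $r\cdot\beta=q_0\cdot pexes\in F$.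
\end{proof}

\section{Building the expression from factorization trees}\label{sec:forest}

We prove $(3)\Rightarrow(4)$. Each $w\in L$ has to be covered by a language $K\in\mathcal{B}$ with $w\in K\subseteq L$, and the languages $K$ must come from a finite supply; the choice $K=\{w\}$ meets the first demand and fails the second. Condition (3) says that between two factors with the same non-cyclic idempotent value anything may be written, which calls for a factor $\Sigma^*$, while the words with a cyclic idempotent value lie in some $z^*$. What is needed is a way to parse every word, with bounded complexity, into stretches governed by idempotents. We first record what we need about $\mathcal{B}$.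

\begin{lemma}\label{lem:B}
The class $\mathcal{B}$ is closed under union and concatenation, and it contains every regular pairwise commutative language $K$. More precisely, such a $K$ is a finite union of languages $\{z^b\}$ and $z^b(z^d)^*$ for one word $z$.
\end{lemma}

\begin{proof}
Closure under union holds by definition, and a concatenation of two unions of basic products is the union of the pairwise concatenations. By Lemma~\ref{lem:commute}, $K\subseteq z^*$ for some $z$. Take a complete DFA for $K$ and let $s_n$ be the state reached from the initial state by reading $z^n$. There are $n_0\ge0$ and $d\ge1$ with $s_{n_0+d}=s_{n_0}$, and then $s_{n+d}=s_n$ for all $n\ge n_0$. Hence $K$ is the union of the sets $\{z^b\}$ with $b<n_0$ and $s_b$ final and the sets $z^b(z^d)^*$ with $n_0\le b<n_0+d$ and $s_b$ final.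
\end{proof}

This applies to $\tau^{-1}(e)$ for cyclic $e$, since $\tau^{-1}(e)$ is regular: it is accepted by the DFA with state set $M$, transitions $x\cdot a=x\,\tau(a)$, initial state $1$ and final state $e$.

\subsection*{Factorization trees}
Let $\tau$ be a morphism from $\Sigma^+$ to a finite semigroup. A \emph{factorization tree} for $w\in\Sigma^+$ is an ordered rooted tree whose nodes are labeled by nonempty words, such that the root has label $w$, the leaves are labeled by letters, the label of each inner node is the concatenation of the labels of its children, and each inner node is either
\begin{itemize}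
\item \emph{binary}, with exactly two children, or
\item \emph{idempotent}, with children $w_1,\dots,w_k$, $k\ge3$, such that $\tau(w_1)=\dots=\tau(w_k)=e$ for an idempotent $e$, the \emph{value} of the node. Its label then also has image $e^k=e$.
\end{itemize}
The \emph{height} is the largest number of edges on a path from the root to a leaf. With binary nodes alone, a tree of height $h$ has at most $2^h$ leaves; idempotent nodes make bounded height possible.

\begin{theorem}[Simon's factorization forest theorem \cite{Simon}]\label{thm:simon}
For every morphism $\tau$ from $\Sigma^+$ to a finite semigroup $S$ there is a number $H$ such that every $w\in\Sigma^+$ has a factorization tree of height at most $H$. One may take $H=9|S|$.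
\end{theorem}

We apply it to the restriction of $\tau:\Sigma^*\to M$ to $\Sigma^+$ and assign to each factorization tree $T$ a language $K(T)$, by recursion on the height:
\begin{itemize}
\item if $T$ is a leaf $a$, then $K(T)=\{a\}$;
\item if the root is binary with subtrees $T_1,T_2$, then $K(T)=K(T_1)K(T_2)$;
\item if the root is idempotent with cyclic value $e$, then $K(T)=\tau^{-1}(e)$;
\item if the root is idempotent with non-cyclic value and subtrees $T_1,\dots,T_k$, then $K(T)=K(T_1)\,\Sigma^*\,K(T_k)$.
\end{itemize}

\begin{example}\label{ex:tree}
Let $L$ be the set of words over $\{a,b\}$ that contain $b$, with its two-state DFA. Then $M=\{1,0\}$ with $\tau(a)=1$, $\tau(b)=0$. Both elements are idempotent; $1$ is cyclic, as $\tau^{-1}(1)=a^*$, and $0$ is not, as $\tau^{-1}(0)=L$. For $w=aaababb$ let the root be idempotent with value $0$ and children $aaab$, $ab$, $b$; let $aaab$ be binary with children $aaa$ and $b$, let $aaa$ be idempotent with value $1$, and let $ab$ be binary. Then $K(T)=a^*b\,\Sigma^*\,b$, and $w\in K(T)\subseteq L$. The first and last children of the root are kept because (3) allows free text only between two factors of value $e$; here $\Sigma^*$ alone is not contained in $L$.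
\end{example}

\subsection*{A preorder on $M$}
A word of $K(T)$ need not have the same image in $M$ as the word $w$ at the root, because of the factors $\Sigma^*$. Nor is membership in $L$ a usable induction hypothesis, since the label of a subtree is only a factor of $w$. The right statement is that a word of $K(T)$ can replace the label of the root in every context. For $x,x'\in M$ write $x\preceq x'$ if
\[
q_0\cdot px's\in F\ \Longrightarrow\ q_0\cdot pxs\in F\qquad\text{for all } p,s\in M .
\]
This relation is reflexive and transitive. It is compatible with multiplication: if $x\preceq x'$, $y\preceq y'$ and $q_0\cdot px'y's\in F$, then $q_0\cdot pxy's\in F$ (use $x\preceq x'$ in the context $p$, $y's$), and then $q_0\cdot pxys\in F$ (use $y\preceq y'$ in the context $px$, $s$); so $xy\preceq x'y'$. Condition (3) says that $exe\preceq e$ for all $x\in M$ and all non-cyclic idempotents $e$.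

\begin{lemma}\label{lem:tree}
Let $T$ be a factorization tree for $w$. Then $w\in K(T)$. If \textup{(3)} holds, then $\tau(w')\preceq\tau(w)$ for all $w'\in K(T)$.
\end{lemma}

\begin{proof}
We use induction on the height. If $T$ is a leaf, then $K(T)=\{w\}$. Otherwise let $w_1,\dots,w_k$ be the labels of the children of the root and $T_1,\dots,T_k$ their subtrees, so that $w_j\in K(T_j)$ by induction.

If the root is binary, then $w=w_1w_2\in K(T_1)K(T_2)$, and each $w'\in K(T)$ is $w_1'w_2'$ with $\tau(w_j')\preceq\tau(w_j)$ by induction; compatibility gives $\tau(w')\preceq\tau(w)$.

If the root is idempotent with cyclic value $e$, then $\tau(w)=e$, so $w\in K(T)$, and all $w'\in K(T)$ have $\tau(w')=e=\tau(w)$.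

If the root is idempotent with non-cyclic value $e$, then $w=w_1(w_2\cdots w_{k-1})w_k\in K(T_1)\Sigma^*K(T_k)$. Each $w'\in K(T)$ is $w_1'\gamma w_k'$ with $\gamma\in\Sigma^*$, $\tau(w_1')\preceq\tau(w_1)=e$ and $\tau(w_k')\preceq\tau(w_k)=e$. Compatibility and (3) give $\tau(w')\preceq e\,\tau(\gamma)\,e\preceq e=\tau(w)$.
\end{proof}

\begin{proof}[Proof of $(3)\Rightarrow(4)$]
Let $\mathcal{K}_0=\{\{a\}:a\in\Sigma\}$, and let $\mathcal{K}_{h+1}$ consist of the members of $\mathcal{K}_h$, the languages $K_1K_2$ and $K_1\Sigma^*K_2$ with $K_1,K_2\in\mathcal{K}_h$, and the languages $\tau^{-1}(e)$ with $e$ a cyclic idempotent. Then $|\mathcal{K}_{h+1}|\le|\mathcal{K}_h|+2|\mathcal{K}_h|^2+|M|$, so each $\mathcal{K}_h$ is finite, and $\mathcal{K}_h\subseteq\mathcal{B}$ by Lemma~\ref{lem:B}. By induction, $K(T)\in\mathcal{K}_h$ whenever $T$ has height at most $h$; the number of children of an idempotent node is unbounded, but $K(T)$ depends on at most two of them.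

Let $H$ be as in Theorem~\ref{thm:simon}. For $w\in L\setminus\{\varepsilon\}$ choose a tree $T$ of height at most $H$. By Lemma~\ref{lem:tree}, $w\in K(T)$, and each $w'\in K(T)$ satisfies $\tau(w')\preceq\tau(w)$; with $p=s=1$ and $q_0\cdot\tau(w)\in F$ this gives $q_0\cdot\tau(w')\in F$, that is, $w'\in L$. Therefore
\begin{equation}\label{eq:cover}
L=(L\cap\{\varepsilon\})\ \cup\ \bigcup\,\{\,K\in\mathcal{K}_H : K\subseteq L\,\},
\end{equation}
a finite union of members of $\mathcal{B}$.
\end{proof}

\section{Basic products, good expressions and the converse}\label{sec:converse}

\begin{proof}[Proof of $(4)\Leftrightarrow(5)$]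
A finite union of basic products, written out, is an expression whose only starred sub-expressions are $\Sigma^*$ and $z^*$ for words $z$. Since $L(z)=\{z\}$ is pairwise commutative, the expression is good. For the empty union use the expression $\emptyset$.

Conversely, we show by structural induction that every good expression denotes a language in $\mathcal{B}$; sub-expressions of good expressions are good. The languages $\emptyset$, $\{\varepsilon\}$, $\{a\}$ are in $\mathcal{B}$, and Lemma~\ref{lem:B} handles union and concatenation. Consider $Y^*$. If $Y=\Sigma$, it denotes the basic product $\Sigma^*$. Otherwise $L(Y)\subseteq z^*$ for some $z$ by Lemma~\ref{lem:commute}, so $L(Y^*)$ is a regular subset of $z^*$, and Lemma~\ref{lem:B} applies.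
\end{proof}

The second half uses of $Y=\Sigma$ only that $L(Y)=\Sigma$. So the class of languages with a good expression does not change if Definition~\ref{def:good} admits every $Y$ with $L(Y)=\Sigma$.

\begin{proof}[Proof of $(4)\Rightarrow(1)$ for $|\Sigma|\ge2$]
The languages $\{w\}$ and $\Sigma^*$ are expressed by $X=w$ and $X=X$, and $\emptyset$ is expressed by $aX=bX$ with letters $a\ne b$. Proposition~\ref{prop:closure} gives $z^*\in\mathrm{WE}$, then all basic products, and then all nonempty finite unions of them.
\end{proof}

This completes the proof of Theorem~\ref{thm:main}.

\begin{remark}\label{rem:unary}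
The implication $(4)\Rightarrow(1)$ fails for $\Sigma=\{a\}$. The languages $\{a\}$ and $(aa)^*$ are expressed by $X=a$ and $X=YY$, but their union $L$ is not in $\mathrm{WE}$. Over one letter a morphism is given by the vector $\mathbf{x}\in\mathbb{N}^n$ of the lengths of the values of the $n$ variables, and it is a solution exactly if the two sides have equal length, which is a linear equation $\mathbf{c}\cdot\mathbf{x}=d$. Suppose that $L$ is expressed via the first variable. Choose solutions $\mathbf{x}^{(j)}$ with first coordinate $2j$ for $j\ge0$, and $\mathbf{y}$ with first coordinate $1$. Every infinite sequence in $\mathbb{N}^n$ has terms $\mathbf{x}^{(i)}\le\mathbf{x}^{(j)}$ coordinatewise with $i<j$ (Dickson's lemma). Then $\mathbf{y}+\mathbf{x}^{(j)}-\mathbf{x}^{(i)}\in\mathbb{N}^n$ is a solution whose first coordinate $1+2(j-i)$ is odd and at least $3$, a contradiction.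
\end{remark}

\section{Testing the pattern, and thin languages}\label{sec:corollaries}

In a forbidden pattern each of the words $u,v,\beta$ is read from $q$ and from $r$, so we run two copies of $A$ in parallel. The \emph{product graph} has vertex set $Q\times Q$ and, for each vertex $(p,p')$ and letter $a$, one edge $(p,p')\to(p\cdot a,p'\cdot a)$ labeled $a$; distinct edges leaving a vertex have distinct labels. A \emph{loop word} at $(q,r)$ is the label of a path from $(q,r)$ to itself, that is, a word $u$ with $q\cdot u=q$ and $r\cdot u=r$. The \emph{strongly connected component} of $(q,r)$ is the set of vertices that can be reached from $(q,r)$ and from which $(q,r)$ can be reached.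

\begin{lemma}\label{lem:loops}
Let $C$ be the strongly connected component of $(q,r)$. There are two noncommuting loop words at $(q,r)$ if and only if some vertex of $C$ has two outgoing edges that end in $C$.
\end{lemma}

\begin{proof}
Suppose that a vertex of $C$ has edges labeled $a\ne b$ that end in $C$. Let $\gamma$ label a path from $(q,r)$ to this vertex, and let $\gamma_1,\gamma_2$ label paths from the ends of the two edges back to $(q,r)$. Then $u=\gamma a\gamma_1$ and $v=\gamma b\gamma_2$ are loop words, and $uv\neq vu$ because $uv$ begins with $\gamma a$ and $vu$ with $\gamma b$.

Suppose now that every vertex of $C$ has at most one outgoing edge that ends in $C$. The path of a loop word stays in $C$, so each of its steps is forced. Hence the label $z$ of the part up to the first return to $(q,r)$ is the same for all nonempty loop words. Removing the prefix $z$ leaves a shorter loop word, so by induction all loop words are powers of $z$, and they commute. If there is no nonempty loop word, there is nothing to prove.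
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:main}(a)]
Complete the DFA by a rejecting sink state if necessary and remove the unreachable states. By $(1)\Leftrightarrow(2)$, we have $L\notin\mathrm{WE}$ if and only if some pair $(q,r)$ passes three tests: $r$ can be reached from $q$ in $A$ (this gives $\delta$); a vertex of $F\times(Q\setminus F)$ can be reached from $(q,r)$ in the product graph (this gives $\beta$); and the component of $(q,r)$ satisfies the condition of Lemma~\ref{lem:loops} (this gives $u$ and $v$). There are $|Q|^2$ pairs, and each test is done by graph search in a graph with at most $|Q|^2$ vertices and $|Q|^2|\Sigma|$ edges.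
\end{proof}

\begin{remark}\label{rem:compute}
If $L$ satisfies (3), in particular if $L\in\mathrm{WE}$, a good expression can be computed from the DFA by means of \eqref{eq:cover} with $H=9|M|$. To decide whether an idempotent $e$ is cyclic, look for a nonempty word in the regular language $\tau^{-1}(e)$; if there is none, $e$ is cyclic, and otherwise $e$ is cyclic exactly if $\tau^{-1}(e)\subseteq z^*$ for the primitive root $z$ of that word. The proof of Lemma~\ref{lem:B} then yields a good expression for $\tau^{-1}(e)$, the recursion yields good expressions for the members of $\mathcal{K}_H$, and the inclusion $K\subseteq L$ of regular languages is decidable.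
\end{remark}

\begin{proof}[Proof of Corollary~\ref{cor:main}(b)]
Let $L\in\mathrm{WE}$ be regular and thin, and let $f$ be a word that is a factor of no word of $L$. By $(1)\Rightarrow(4)$, $L$ is a finite union of basic products $K_1\cdots K_n$. All factors $K_j$ are nonempty, so if one of them were $\Sigma^*$, then choosing $f$ in it and arbitrary words in the others would give a word of $L$ with factor $f$. Hence only factors $\{w\}$ and $z^*$ occur. The converse is a case of $(4)\Rightarrow(1)$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Problem}
\emph{Examining the Class of Formal Languages which are Expressible via Word Equations},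
\texttt{http://www.i2m.univ-amu.fr/\allowbreak wiki/\allowbreak Combinatorics-on-Words-seminar/\allowbreak \_media/\allowbreak seminar2023:\allowbreak 20230206konefal.pdf}

\bibitem{Karhumaki}
Karhum\"aki et al., 2000.

\bibitem{Simon}
I.~Simon, \emph{Factorization forests of finite height}, Theoret. Comput. Sci. 72 (1990) 65--94.

\end{thebibliography}
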